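\title{Idempotents on the boundary of the group of units of a monoid on a manifold}

\begin{abstract}
Let $S$ be a connected Hausdorff manifold without boundary with a continuous associative multiplication with identity, let $G$ be the identity component of its group of units, and let $L$ be the boundary of $G$. We prove that $L$ contains an idempotent whenever $S$ is not a group; hence $S$ is a group if and only if $1$ is its only idempotent. The manifold structure provides a path in $G$ that converges to a point of $L$. Given such a path in a connected Lie subgroup of an arbitrary Hausdorff topological monoid, we move it into smaller and smaller stabilizers until we reach a subgroup that fixes a point of its own boundary, and such a point is idempotent. When $G$ is abelian, an idempotent of $L$ is the limit of a one-parameter subgroup. An example shows that ``manifold'' cannot be weakened to ``connected locally compact Hausdorff space''.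
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{manifold} is a Hausdorff space in which every point has a neighborhood homeomorphic to an open subset of $\mathbb{R}^n$. Let $S$ be a connected manifold with a continuous associative multiplication that has an identity $1$, and let $H(1)$ be the group of units of $S$, that is, the set of invertible elements. It is known that $H(1)$ is an open subset of $S$ and is a Lie group in the subspace topology; we use these two facts without proof. Let $G$ be the component of $1$ in $H(1)$ and let $L$ be the boundary of $G$ in $S$. Since $H(1)$ is locally connected, $G$ is open in $H(1)$ and hence in $S$, so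
\[
L=\overline{G}\setminus G .
\]
The set $L$ measures how far $S$ is from being a group: if $L$ is empty, then $G$ is open and closed in the connected space $S$, so $G=S$; and if $S$ is a group, then $G=S$ and $L$ is empty. It is also known that $L$ is a connected ideal of the monoid $\overline{G}$. The following conjecture comes from \cite{posed}.

\begin{quote}
\emph{If $S$ is not a group, then $L$ contains an idempotent, that is, an element $e$ with $e^2=e$.}
\end{quote}

The first examples suggest why this should hold. For $S=\mathbb{R}$ under multiplication, $G=(0,\infty)$ and $L=\{0\}$. For $S=\mathbb{R}^2$ under coordinatewise multiplication, $G$ is the open quadrant $(0,\infty)^2$, the set $L$ is the union of the two closed half-axes that bound it, and $L$ contains the idempotents $(0,0)$, $(1,0)$ and $(0,1)$. For the monoid of real $n\times n$ matrices, $G$ is the group of matrices of positive determinant. A matrix $x$ of rank $r<n$ can be written $x=ge_rh$ with $e_r=\mathrm{diag}(I_r,0)$ and $g,h$ invertible; changing the sign of the last column of $g$ or of the last row of $h$ does not change the product, so we may take $g,h\in G$. Then $x$ is the limit of $g\,\mathrm{diag}(I_r,sI_{n-r})\,h\in G$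 as $s\downarrow0$. Thus $L$ is the set of singular matrices, and it contains every projection other than the identity. In each case one reaches $L$ by contracting some directions to zero, and an idempotent appears when the remaining directions are left fixed.

If $L$ is compact, the conjecture follows from the Ellis--Numakura theorem: every nonempty compact Hausdorff topological semigroup contains an idempotent. But $L$ need not be compact, the powers of a point of $L$ may have no cluster point (take $(2,0)$ in the quadrant), and a noncompact semigroup such as $[1,\infty)$ under addition has no idempotent. Proposition~\ref{prop:counter} below shows that local compactness and connectedness of $S$ do not suffice either, so a proof has to use the manifold structure.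

\begin{theorem}\label{thm:main}
Let $S$ be a connected Hausdorff manifold without boundary carrying a continuous associative multiplication with identity, and suppose that $S$ is not a group. Then $L$ contains an idempotent.
\end{theorem}

\begin{corollary}\label{cor:group}
A connected Hausdorff manifold without boundary carrying a continuous associative multiplication with identity is a group if and only if $1$ is its only idempotent.
\end{corollary}

Apart from the two facts about $H(1)$, the manifold structure is used once, to find a path in $G$ that converges to a point of $L$. The rest of the proof replaces $G$ by subgroups whose closures need not be manifolds, so we work in the following setting. Let $T$ be a Hausdorff topological monoid: a Hausdorff space with a jointly continuous associative multiplication and an identity $1$. A \emph{Lie subgroup} of $T$ is a subset $H$ that is a group under the multiplication of $T$, has identity $1$, and is a Lie group in the subspace topology. We write $\overline{H}$ for the closure of $H$ in $T$ and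
\[
\partial H=\overline{H}\setminus H ;
\]
this is the topological boundary when $H$ is open in $T$. A \emph{path} in $H$ is a continuous map $\gamma\colon[0,1)\to H$, and its \emph{limit}, if it exists, is the limit of $\gamma(t)$ in $T$ as $t\to1$. A point of $\partial H$ is \emph{accessible} if it is the limit of a path in $H$.

\begin{theorem}\label{thm:accessible}
Let $H$ be a connected Lie subgroup of a Hausdorff topological monoid $T$, and let $x\in\partial H$ be accessible. Then $\partial H$ contains an idempotent. More precisely, there are a closed connected subgroup $Q$ of $H$, elements $g,h\in H$, a point $z\in\partial Q$ that is the limit of a path in $Q$, and an idempotent $e\in\partial Q\subset\partial H$ such that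
\[
x=gzh,\qquad ae=ea=e\quad\text{for all }a\in\overline{Q}.
\]
In particular $ze=ez=e$, $\;xh^{-1}e=ge$ and $eg^{-1}x=eh$.
\end{theorem}

The second condition says that $e$ is the zero of the monoid $\overline{Q}$. For matrices, the factorization $x=ge_rh$ is of this form, with $Q=\{\mathrm{diag}(I_r,sI_{n-r}):s>0\}$ and $z=e=e_r$. There the idempotent is the limit of a one-parameter subgroup, and this persists in the abelian case.

\begin{theorem}\label{thm:abelian}
Let $H$ be a connected abelian Lie subgroup of a Hausdorff topological monoid $T$, with Lie algebra $\mathfrak{h}$, and suppose that $\overline{H}$ is locally compact. Then $\partial H$ has an accessible point if and only if there are $v\in\mathfrak{h}$ and an idempotent $e\in\partial H$ with $\lim_{t\to+\infty}\exp(tv)=e$. In particular, if in Theorem~\ref{thm:main} the group $G$ is abelian, then some one-parameter subgroup of $G$ converges to an idempotent of $L$.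
\end{theorem}

Finally, accessibility cannot be dropped from Theorem~\ref{thm:accessible}, and ``manifold'' cannot be weakened to ``connected locally compact Hausdorff space'' in Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:counter}
There is a connected, locally compact Hausdorff, commutative topological monoid $T$ whose group of units is a dense open copy of $\mathbb{R}$ and whose boundary $L=T\setminus\mathbb{R}$ is nonempty and contains no idempotent.
\end{proposition}

Section~\ref{sec:example} shows the method on a monoid of triangular matrices, and Section~\ref{sec:manifold} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:accessible}. The latter is proved in Sections~\ref{sec:tools}--\ref{sec:descent}; the main step is Lemma~\ref{lem:lift} on convergent paths in an orbit. Sections~\ref{sec:abelian} and~\ref{sec:counter} prove Theorem~\ref{thm:abelian} and Proposition~\ref{prop:counter}.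

\section{The method in an example}\label{sec:example}

The source of idempotents is the following observation. Let $Q$ be a subgroup of $T$ and let $m\in\overline{Q}$ satisfy $qm=m$ for all $q\in Q$. Letting $q$ tend to $m$ gives $mm=m$. So we look for a subgroup that fixes a point \emph{of its own boundary}. The group $G$ itself may fix no point of $L$. The stabilizer $P$ of a point $m\in L$ fixes $m$, but nothing says that $m$ lies in $\overline{P}$, or even that $\partial P$ is nonempty. The path is what shows that $\partial P$ is nonempty for a suitable $m$.

Consider the monoid
\[
S=\left\{\begin{pmatrix}a&b\\0&d\end{pmatrix}: a,b\in\mathbb{R},\ d>0\right\},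
\]
which is homeomorphic to $\mathbb{R}^3$. Here $G=\{a>0\}$ and $L=\{a=0\}$. Write $m_{\beta,\delta}=\left(\begin{smallmatrix}0&\beta\\0&\delta\end{smallmatrix}\right)$ for the points of $L$. Since $m_{\beta,\delta}^{\,k}=\delta^{k-1}m_{\beta,\delta}$, the idempotents of $L$ are the points with $\delta=1$, and for $\delta\neq1$ the lower right entry $\delta^k$ tends to $0$ or $\infty$, so the powers have no cluster point in $S$. Taking powers therefore never produces an idempotent from a point that is not one already.

Left multiplication is given by
\[
\begin{pmatrix}a&b\\0&d\end{pmatrix}m_{\beta,\delta}=m_{a\beta+b\delta,\;d\delta},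
\]
so the stabilizer of $m_{\beta,\delta}$ in $G$ is $\left\{\left(\begin{smallmatrix}a&(1-a)\beta/\delta\\0&1\end{smallmatrix}\right):a>0\right\}$. No point of $L$ is fixed by $G$; all stabilizers have dimension one, and they vary continuously with the point. Fix $m=m_{0,1}$, with stabilizer $P=\{\mathrm{diag}(a,1):a>0\}$, and let $\gamma$ be any path in $G$ with limit $x=m_{\beta,\delta}\in L$. Its entries satisfy $a(t)\to0$, $b(t)\to\beta$, $d(t)\to\delta$. The path $\gamma(t)$ leaves every compact subset of $G$, but $\gamma(t)m=m_{b(t),d(t)}$ converges in $L$ to $xm$. Multiplying by $m$ forgets the $P$-component of $\gamma(t)$ and retains the coset $\gamma(t)P$, and this coset converges in $G/P$. Explicitly,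
\[
\gamma(t)=s(t)p(t),\qquad s(t)=\begin{pmatrix}1&b(t)\\0&d(t)\end{pmatrix}\longrightarrow g=\begin{pmatrix}1&\beta\\0&\delta\end{pmatrix}\in G,\qquad p(t)=\begin{pmatrix}a(t)&0\\0&1\end{pmatrix}\in P .
\]
All the divergence of $\gamma$ is carried by the path $p$ in the smaller group $P$, and $p(t)\to g^{-1}x=m$. Now $P$ fixes the point $m\in\partial P$, and $m$ is idempotent. Theorem~\ref{thm:accessible} holds for $x$ with $Q=P$, $h=1$ and $z=e=m$.

Three things have to be supplied in general. First, convergence of $\gamma(t)m$ in $T$ must be turned into convergence of $\gamma(t)P$ in $H/P$, although the orbit map $H/P\to T$ is only known to be continuous; this is Lemma~\ref{lem:lift}, and it requires that the stabilizers of $m$, of $xm$ and of the points near $xm$ have the same dimension. Second, $m$ must be chosen so that this requirement holds; we take a stabilizer of maximal dimension. Third, the limit of $p$ need not be fixed by $P$; we then repeat the step inside $P$, and the dimension cannot decrease forever.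

\section{Accessible boundary points in a manifold}\label{sec:manifold}

\begin{lemma}\label{lem:dense}
In the setting of Theorem~\ref{thm:main}, the accessible points of $L$ are dense in $L$.
\end{lemma}

\begin{proof}
Let $x_0\in L$ and let $U$ be an open neighborhood of $x_0$ homeomorphic to an open ball of $\mathbb{R}^n$; such sets form a neighborhood base at $x_0$. Since $x_0\in\overline{G}$, there is $g_0\in U\cap G$. Let $\sigma\colon[0,1]\to U$ be the segment from $g_0$ to $x_0$ in the chart. The set $\{t:\sigma(t)\notin G\}$ is closed because $G$ is open, it contains $1$, and it does not contain $0$; let $t_1>0$ be its minimum. Then $t\mapsto\sigma(t_1t)$, $0\le t<1$, is a path in $G$ with limit $\sigma(t_1)\in U\cap(\overline{G}\setminus G)=U\cap L$.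
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:accessible}]
The group $G$ is an open subgroup of the Lie group $H(1)$, so it is a connected Lie subgroup of $S$, and $\partial G=L$. Since $S$ is not a group, $L$ is nonempty, and it contains an accessible point by Lemma~\ref{lem:dense}. Apply Theorem~\ref{thm:accessible} with $T=S$ and $H=G$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]
In a group, $e^2=e$ implies $e=1$. If $S$ is not a group, Theorem~\ref{thm:main} gives an idempotent $e\in L$, and $e\neq1$ because $1\in G$ and $G\cap L=\emptyset$.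
\end{proof}

\section{Boundaries and stabilizers}\label{sec:tools}

\subsection*{Standard facts}
No countability is assumed on $T$, so we use nets; in a compact space every net has a convergent subnet. Let $H$ be a Lie group with Lie algebra $\mathfrak{h}$, and write $A^0$ for the identity component of a topological group $A$. We use the following textbook facts about a closed subgroup $Q$ of $H$.
\begin{itemize}
\item[(L1)] (Closed subgroup theorem.) $Q$ is a Lie group in the subspace topology, with Lie algebra $\mathfrak{q}=\{v\in\mathfrak{h}:\exp(sv)\in Q\text{ for all }s\in\mathbb{R}\}$, and $\exp$ maps every neighborhood of $0$ in $\mathfrak{q}$ onto a neighborhood of $1$ in $Q$. The component $Q^0$ is open in $Q$, closed in $H$, and has the same Lie algebra as $Q$.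
\item[(L2)] If $H$ is connected and $\dim Q=\dim H$, then $Q$ is an open subgroup, so $Q=H$.
\item[(L3)] The quotient $H/Q$ is a smooth manifold on which $H$ acts by diffeomorphisms. The projection $H\to H/Q$ is smooth, its differential at $1$ is $\mathfrak{h}\to\mathfrak{h}/\mathfrak{q}$, and it has a continuous local section near every point.
\end{itemize}
Fix an inner product on $\mathfrak{h}$. The Grassmannian $\mathrm{Gr}_d(\mathfrak{h})$ of $d$-dimensional subspaces $\ell$ is topologized by identifying $\ell$ with the orthogonal projection $\pi_\ell$ onto $\ell$; it is compact. Finally, we need one fact about paths in compact spaces.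
\begin{itemize}
\item[(C)] Let $D$ be a compact Hausdorff space and $v\colon[a,\tau)\to D$ continuous. If the set $\Omega$ of cluster points of $v(t)$ as $t\uparrow\tau$ is finite, then $v(t)$ converges as $t\uparrow\tau$.
\end{itemize}
Indeed, $\Omega$ is the intersection of the nested nonempty compact connected sets $\overline{v([s,\tau))}$, so it is nonempty and connected. If it is finite, it is a single point $v^*$, and by compactness every open neighborhood of $v^*$ contains one of these nested sets.

\subsection*{The boundary of a Lie subgroup}

\begin{lemma}\label{lem:boundary}
Let $H$ be a Lie subgroup of a Hausdorff topological monoid $T$.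
\begin{itemize}
\item[(a)] $\partial H$ is closed in $T$.
\item[(b)] $h\,\partial H=\partial H=\partial H\,h$ for all $h\in H$.
\item[(c)] Every closed subgroup $Q$ of $H$ is a Lie subgroup of $T$, and $\partial Q=\overline{Q}\setminus H\subset\partial H$.
\item[(d)] If $m\in T$ and $hm=m$ for all $h\in H$, then $am=m$ for all $a\in\overline{H}$. The same holds for multiplication on the right.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We show that $H$ is open in $\overline{H}$. Let $h\in H$, let $K$ be a compact neighborhood of $h$ in $H$, and let $O$ be open in $\overline{H}$ with $h\in O\cap H\subset K$. Since $H$ is dense in $\overline{H}$, we have $O\subset\overline{O\cap H}$, and $\overline{O\cap H}\subset K\subset H$ because $K$ is closed in the Hausdorff space $T$.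

(b) Left and right multiplication by $h$ are homeomorphisms of $T$, with inverses given by $h^{-1}$, and they preserve $H$. Hence they preserve $\overline{H}$ and $\partial H$.

(c) The first claim is (L1). Since $Q$ is closed in $H$, we have $\overline{Q}\cap H=Q$.

(d) The set $\{a\in T:am=m\}$ is closed and contains $H$.
\end{proof}

By (b), $H$ acts continuously on the Hausdorff space $\partial H$ by left multiplication.

\subsection*{Semicontinuity of stabilizers}
Let a Lie group $H$ act continuously on a Hausdorff space $X$. The stabilizer $H_x=\{h\in H:hx=x\}$ is a closed subgroup, with Lie algebra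
\[
\mathfrak{h}_x=\{v\in\mathfrak{h}:\exp(sv)x=x\text{ for all }s\in\mathbb{R}\},
\]
and $H_{hx}=hH_xh^{-1}$. The dimension of the stabilizer can jump up at a limit point, as at the corner of the quadrant, but it cannot drop.

\begin{lemma}\label{lem:semi}
Let a Lie group $H$ act continuously on a nonempty Hausdorff space $X$.
\begin{itemize}
\item[(a)] If $d=\max_{x\in X}\dim H_x$, then $M=\{x\in X:\dim H_x=d\}$ is nonempty, closed and $H$-invariant.
\item[(b)] If $\dim H_x=d$ for all $x\in X$, then $x\mapsto\mathfrak{h}_x$ is a continuous map $X\to\mathrm{Gr}_d(\mathfrak{h})$.
\end{itemize}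
\end{lemma}

\begin{proof}
Both parts rest on the following claim: if $x_\alpha\to x$ in $X$ and $\mathfrak{h}_{x_\alpha}\to\ell$ in $\mathrm{Gr}_d(\mathfrak{h})$, then $\ell\subset\mathfrak{h}_x$. To see this, let $v\in\ell$ and let $v_\alpha\in\mathfrak{h}_{x_\alpha}$ be its orthogonal projection. Then $v_\alpha\to\pi_\ell v=v$, and for every $s\in\mathbb{R}$
\[
\exp(sv)x=\lim\exp(sv_\alpha)x_\alpha=\lim x_\alpha=x .
\]

(a) Invariance follows from $H_{hx}=hH_xh^{-1}$. Let $x_\alpha\in M$ converge to $x\in X$. After passing to a subnet, $\mathfrak{h}_{x_\alpha}$ converges to some $\ell\in\mathrm{Gr}_d(\mathfrak{h})$. The claim gives $\dim H_x\ge d$, so $x\in M$ by maximality of $d$.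

(b) If the map is not continuous at $x$, there are an open set $\mathcal{W}\ni\mathfrak{h}_x$ and a net $x_\alpha\to x$ with $\mathfrak{h}_{x_\alpha}\notin\mathcal{W}$. A subnet of $\mathfrak{h}_{x_\alpha}$ converges to some $\ell\notin\mathcal{W}$. The claim gives $\ell\subset\mathfrak{h}_x$, and both spaces have dimension $d$, so $\ell=\mathfrak{h}_x\in\mathcal{W}$, a contradiction.
\end{proof}

\section{Convergent paths in an orbit}\label{sec:lift}

An orbit $Hy$ need not be closed in $X$, and the topology that it inherits from $X$ may be coarser than that of $H/H_y$. The next lemma says that paths do not see either defect when all stabilizers have the same dimension: a path in an orbit that converges in $X$ already converges in $H/H_y^0$. In particular its limit lies in the orbit.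

\begin{lemma}\label{lem:lift}
Let a Lie group $H$ act continuously on a Hausdorff space $X$ so that all stabilizers have the same dimension $d$. Let $y\in X$, let $\gamma\colon[0,1)\to H$ be continuous, and suppose that $\gamma(t)y\to w\in X$ as $t\to1$. Then $\gamma(t)H_y^0$ converges in $H/H_y^0$ as $t\to1$.
\end{lemma}

The plan is to parametrize a piece of the orbit by $v\mapsto\exp(v)x_0$, where $x_0=\gamma(t_0)y$ is close to $w$ and $v$ runs through a closed ball in a complement $E$ of $\mathfrak{h}_w$, and to follow the path in the coordinate $v$. We cannot center the parametrization at $w$, since we do not yet know that $w$ lies in the orbit of $y$. The radius of the ball must therefore be chosen before $x_0$ and must serve for all points near $w$; this is where continuity of the stabilizers enters. We then shrink the neighborhood of $w$ until the boundary sphere of the ball moves it off itself, so that the coordinate $v$ cannot reach the sphere while the path stays near $w$.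

\begin{proof}
Let $E$ be the orthogonal complement of $\mathfrak{h}_w$ in $\mathfrak{h}$, and let $B_r=\{v\in E:|v|<r\}$.

\emph{Step 1: the radius.} For $v\in\mathfrak{h}$ let $\Lambda_v\colon\mathfrak{h}\to\mathfrak{h}$ be the differential of $\exp$ at $v$, translated back to the identity:
\[
\Lambda_v(u)=\frac{d}{ds}\Big|_{s=0}\exp(v)^{-1}\exp(v+su).
\]
It is linear, depends continuously on $v$, and $\Lambda_0=\mathrm{id}$. We claim that there are $\varepsilon>0$ and a neighborhood $\mathcal{W}$ of $\mathfrak{h}_w$ in $\mathrm{Gr}_d(\mathfrak{h})$ such that
\begin{gather}
u\mapsto\Lambda_v(u)+\ell\ \text{ is an isomorphism }E\to\mathfrak{h}/\ell\qquad(v\in B_{2\varepsilon},\ \ell\in\mathcal{W}),\label{eq:trans}\\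
\exp(v)w\neq w\qquad(v\in E,\ 0<|v|\le\varepsilon).\label{eq:move}
\end{gather}
Since $\dim E=\dim\mathfrak{h}-d$, the map in \eqref{eq:trans} is an isomorphism exactly when the linear map $(\mathrm{id}-\pi_\ell)\Lambda_v$ is injective on $E$. This is an open condition on $(v,\ell)$, and it holds at $(0,\mathfrak{h}_w)$; so \eqref{eq:trans} holds for small $\varepsilon$ and $\mathcal{W}$. For \eqref{eq:move}, the map $\varphi\colon E\times\mathfrak{h}_w\to H$, $\varphi(v,u)=\exp(v)\exp(u)$, has the invertible differential $(v,u)\mapsto v+u$ at $(0,0)$, so it is injective on $B_\rho\times U$ for some $\rho>0$ and some neighborhood $U$ of $0$ in $\mathfrak{h}_w$. By (L1) there is a neighborhood $O$ of $1$ in $H$ with $O\cap H_w\subset\exp(U)$. Shrink $\varepsilon$ so that $\varepsilon<\rho$ and $\exp(v)\in O$ for $|v|\le\varepsilon$. If $v\in E$, $|v|\le\varepsilon$ and $\exp(v)w=w$, then $\exp(v)=\exp(u)$ for some $u\in U$, that is, $\varphi(v,0)=\varphi(0,u)$, and so $v=0$.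

\emph{Step 2: the neighborhood.} There is an open neighborhood $N$ of $w$ with $\mathfrak{h}_x\in\mathcal{W}$ for all $x\in N$ and
\begin{equation}\label{eq:sphere}
\exp(v)N\cap N=\emptyset\qquad(v\in E,\ |v|=\varepsilon).
\end{equation}
Indeed, let $\Sigma=\{v\in E:|v|=\varepsilon\}$. For $v\in\Sigma$, choose by \eqref{eq:move} disjoint open sets $A\ni\exp(v)w$ and $A'\ni w$. By continuity of the action there are a neighborhood $O_v$ of $v$ in $\Sigma$ and an open set $N_v$ with $w\in N_v\subset A'$ and $\exp(O_v)N_v\subset A$; then $\exp(v')N_v\cap N_v=\emptyset$ for $v'\in O_v$. Finitely many $O_v$ cover the compact set $\Sigma$, and the intersection of the corresponding $N_v$ satisfies \eqref{eq:sphere}. Shrink it using Lemma~\ref{lem:semi}(b).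

\emph{Step 3: the coordinate on the orbit.} Put $\xi(t)=\gamma(t)y$ for $t<1$ and $\xi(1)=w$; this is a continuous map $[0,1]\to X$. Choose $t_0<1$ with $\xi([t_0,1])\subset N$, and let
\[
x_0=\xi(t_0),\qquad J=H_{x_0}^0=\gamma(t_0)H_y^0\gamma(t_0)^{-1},\qquad j\colon B_{2\varepsilon}\to H/J,\quad j(v)=\exp(v)J .
\]
By (L3), the differential at $v$ of the map $v'\mapsto\exp(v)^{-1}j(v')$ is $u\mapsto\Lambda_v(u)+\mathfrak{h}_{x_0}$, which is an isomorphism $E\to\mathfrak{h}/\mathfrak{h}_{x_0}$ by \eqref{eq:trans}. By the inverse function theorem $j$ is a local homeomorphism. It need not be injective, but the following is enough. Let $D=\{v\in E:|v|\le\varepsilon\}$, and for $\zeta\in N$ let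
\[
F_\zeta=\{v\in D:\exp(v)x_0=\zeta\}.
\]
We claim that $F_\zeta$ is finite and contained in $B_\varepsilon$. The inclusion is \eqref{eq:sphere}, because $x_0$ and $\zeta$ both lie in $N$. The set $F_\zeta$ is closed in $D$, hence compact, so it suffices to show that it is discrete. Let $v_k\to v^*$ in $F_\zeta$. Then $\exp(v^*)^{-1}\exp(v_k)$ fixes $x_0$ and tends to $1$. Since $J$ is open in $H_{x_0}$, it lies in $J$ for large $k$, that is, $j(v_k)=j(v^*)$. Since $j$ is injective near $v^*$, we get $v_k=v^*$ for large $k$.

\emph{Step 4: lifting the path.} Let $c(t)=\gamma(t)\gamma(t_0)^{-1}J\in H/J$ for $t\in[t_0,1)$. For $t_0<t_1\le1$, a \emph{lift} on $[t_0,t_1)$ is a continuous map $v\colon[t_0,t_1)\to B_\varepsilon$ with $v(t_0)=0$ and $j\circ v=c$. Two lifts on the same interval coincide: the set where they agree is nonempty, closed, and open by local injectivity of $j$. Since $j(0)=J=c(t_0)$, the local inverse of $j$ at $0$ gives a lift on a short interval. Let $\tau\in(t_0,1]$ be the supremum of those $t_1$ for which a lift exists; by uniqueness the lifts combine to a lift $v$ on $[t_0,\tau)$.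

The equation $j(v(t))=c(t)$ means $\exp(v(t))\in\gamma(t)\gamma(t_0)^{-1}J$, and $J$ fixes $x_0$, so
\[
\exp(v(t))x_0=\gamma(t)\gamma(t_0)^{-1}x_0=\xi(t)\qquad(t_0\le t<\tau).
\]
Hence every cluster point in $D$ of $v(t)$ as $t\uparrow\tau$ lies in $F_{\xi(\tau)}$. By Step 3 and (C), $v(t)$ converges to a point $v^*\in B_\varepsilon$ as $t\uparrow\tau$.

Suppose $\tau<1$. Then $j(v^*)=c(\tau)$ by continuity. Let $O^*\subset B_\varepsilon$ be an open neighborhood of $v^*$ that $j$ maps homeomorphically onto an open set. For $t<\tau$ close to $\tau$ we have $v(t)\in O^*$, so $v(t)=(j|_{O^*})^{-1}(c(t))$, and the right side is defined and continuous for $t$ slightly larger than $\tau$. This extends the lift beyond $\tau$, a contradiction. So $\tau=1$ and $c(t)=j(v(t))\to j(v^*)$ in $H/J$ as $t\to1$. The map $gJ\mapsto g\gamma(t_0)H_y^0$ is a well-defined homeomorphism $H/J\to H/H_y^0$, because $J\gamma(t_0)=\gamma(t_0)H_y^0$, and it sends $c(t)$ to $\gamma(t)H_y^0$.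
\end{proof}

\begin{remark}\label{rem:lift}
Both hypotheses are needed. Let $H=(0,\infty)$ act on $X=\mathbb{R}$ by multiplication, with $y=1$ and $\gamma(t)=1-t$. Then $\gamma(t)y\to0$ and $H_y$ is trivial, but $\gamma$ does not converge in $H$; the stabilizer jumps at $w=0$. For sequences instead of paths, let $H=\mathbb{R}$ act on $X=\mathbb{R}/\mathbb{Z}$ by translation. All stabilizers equal $\mathbb{Z}$, the sequence $k\cdot y=y$ converges, and $k$ diverges in $H/H_y^0=\mathbb{R}$. A sequence can jump over the sphere $\Sigma$ of Step 2, and a path cannot.
\end{remark}

\section{Descent through stabilizers}\label{sec:descent}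

We apply Lemma~\ref{lem:lift} to left multiplication on an invariant subset $M$ of $\partial H$. The stabilizer dimension must be constant on $M$, and $M$ must contain the limit $xm$ of $\gamma(t)m$, about which we know nothing except that it is a limit of points of the orbit of $m$. The set of points with stabilizer of maximal dimension meets both demands, because it is closed.

\begin{lemma}\label{lem:reduce}
Let $H$ be a connected Lie subgroup of a Hausdorff topological monoid $T$, and let $x\in\partial H$ be accessible. Then there are $m\in\partial H$ and $g\in H$ such that, with $P=\{h\in H:hm=m\}^0$, the point $g^{-1}x$ lies in $\partial P$ and is the limit of a path in $P$.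
\end{lemma}

\begin{proof}
Let $\gamma$ be a path in $H$ with limit $x$. Let $H$ act on $\partial H\neq\emptyset$ by left multiplication, and let $M\subset\partial H$ be the set of points whose stabilizer has maximal dimension. By Lemmas~\ref{lem:semi}(a) and~\ref{lem:boundary}(a), $M$ is nonempty, $H$-invariant and closed in $T$. Fix any $m\in M$ and let $P=H_m^0$. Then $\gamma(t)m\in M$ and $\gamma(t)m\to xm$ in $T$, so $xm\in M$. Lemma~\ref{lem:lift}, applied with $X=M$, $y=m$ and $w=xm$, shows that $\gamma(t)P$ converges in $H/P$, say to $\kappa$.

Let $\sigma$ be a continuous section of $H\to H/P$ defined near $\kappa$, as in (L3). For $t$ in some interval $[t_0,1)$ put $s(t)=\sigma(\gamma(t)P)$ and $p(t)=s(t)^{-1}\gamma(t)$. Then $s(t)P=\gamma(t)P$, so $p$ is a continuous map into $P$. Moreover $s(t)\to g:=\sigma(\kappa)$ in $H$, so $s(t)^{-1}\to g^{-1}$, and joint continuity of the multiplication of $T$ gives $p(t)\to g^{-1}x$. After reparametrization $p$ is a path in $P$ with limit $g^{-1}x\in\overline{P}$. Finally $g^{-1}x\in\partial H$ by Lemma~\ref{lem:boundary}(b), so $g^{-1}x\notin P$.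
\end{proof}

\begin{remark}\label{rem:reduce}
An arbitrary $m\in\partial H$ would not do. In the quadrant take $m=(1,0)$, whose stabilizer $P=\{1\}\times(0,\infty)$ has dimension one while that of $(0,0)$ has dimension two, and a path with limit $x=(0,2)$. Then $xm=(0,0)$, and $\gamma(t)P$, which is determined by the first coordinate of $\gamma(t)$, diverges in $G/P\cong(0,\infty)$. Note also that the lemma forces $\dim P>0$, since the trivial group has empty boundary. So if $\partial H$ has an accessible point, some point of $\partial H$ has a stabilizer of positive dimension.
\end{remark}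

Lemma~\ref{lem:reduce} either produces a proper subgroup $P$ with an accessible boundary point, or it returns $P=H$, in which case $H$ fixes $m\in\partial H$. Starting from a subgroup of minimal dimension excludes the first alternative. To obtain a two-sided zero we allow translations on both sides and apply the lemma once on each side.

\begin{proof}[Proof of Theorem~\ref{thm:accessible}]
Call a triple $(Q,g,h)$ \emph{admissible} if $Q$ is a closed connected subgroup of $H$, $g,h\in H$, and $g^{-1}xh^{-1}$ is the limit of a path in $Q$. The triple $(H,1,1)$ is admissible. Choose an admissible triple $(Q,g,h)$ with $\dim Q$ minimal and put $z=g^{-1}xh^{-1}$. By Lemma~\ref{lem:boundary}(b), $z\notin H$, so $z$ is an accessible point of $\partial Q$, and $Q$ is a connected Lie subgroup of $T$ with $\partial Q\subset\partial H$ by Lemma~\ref{lem:boundary}(c).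

\emph{Left multiplication.} Lemma~\ref{lem:reduce}, applied to $Q$ and $z$, gives $e\in\partial Q$ and $g'\in Q$ such that $g'^{-1}z=(gg')^{-1}xh^{-1}$ is the limit of a path in $P=\{q\in Q:qe=e\}^0$. The group $P$ is connected and closed in $Q$, hence in $H$, so $(P,gg',h)$ is admissible. By minimality $\dim P=\dim Q$, and $P=Q$ by (L2). Thus $qe=e$ for all $q\in Q$, and Lemma~\ref{lem:boundary}(d) gives $ae=e$ for all $a\in\overline{Q}$. Taking $a=e$ shows that $e$ is an idempotent in $\partial Q\subset\partial H$; this already proves the first assertion.

\emph{Right multiplication.} The space $T$ with the reversed multiplication $a*b=ba$ is a Hausdorff topological monoid with the same Lie subgroups, closures and paths. In it, Lemma~\ref{lem:reduce} gives $f\in\partial Q$ and $h'\in Q$ such that $zh'^{-1}=g^{-1}x(h'h)^{-1}$ is the limit of a path in $P'=\{q\in Q:fq=f\}^0$. So $(P',g,h'h)$ is admissible, $P'=Q$ by minimality and (L2), and $fa=f$ for all $a\in\overline{Q}$ by Lemma~\ref{lem:boundary}(d).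

Since $e\in\overline{Q}$ we have $fe=f$, and since $f\in\overline{Q}$ we have $fe=e$. Hence $f=e$ and $ae=ea=e$ for all $a\in\overline{Q}$. In particular $ze=ez=e$, and $x=gzh$ gives $xh^{-1}e=gze=ge$ and $eg^{-1}x=ezh=eh$.
\end{proof}

\begin{remark}\label{rem:quadrant}
The point $x$ does not determine $Q$ and $e$ in Theorem~\ref{thm:accessible}. In the quadrant, with $x=(2,0)$, the conclusion holds with $Q=G$, $g=h=1$, $z=x$, $e=(0,0)$, and also with $Q=\{1\}\times(0,\infty)$, $g=(2,1)$, $h=1$, $z=e=(1,0)$. The proof selects the second pair $(Q,e)$: the minimal dimension is one, and a one-parameter group $\{(\exp(\alpha s),\exp(\beta s)):s\in\mathbb{R}\}$ has a point $(c,0)$ with $c>0$ in its closure only if $\alpha=0$.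
\end{remark}

\section{The abelian case}\label{sec:abelian}

Theorem~\ref{thm:accessible} reduces Theorem~\ref{thm:abelian} to finding a one-parameter subgroup of $Q$ that converges to the zero $e$ of $\overline{Q}$. Local compactness will show that elements of $Q$ near $e$ generate one-parameter semigroups that stay in a compact set. To identify their cluster points we use the following property of a zero.

\begin{lemma}\label{lem:zero}
Let $Q$ be a Lie subgroup of $T$ such that $\overline{Q}$ has a zero $e$. If $N\subset\overline{Q}$ is nonempty and compact and $QN\subset N$, then $N=\{e\}$.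
\end{lemma}

\begin{proof}
Let $w\in N$ and let $q_\alpha\in Q$ be a net converging to $e$. The points $u_\alpha=q_\alpha^{-1}w$ lie in $N$, so along a subnet $u_\alpha\to u\in N$. Then $w=q_\alpha u_\alpha\to eu=e$.
\end{proof}

The cluster set of a single one-parameter subgroup is invariant only under that subgroup. To obtain invariance under all of $Q$ we use a basis of the Lie algebra and multiply the cluster sets; this is where commutativity is used.

\begin{proof}[Proof of Theorem~\ref{thm:abelian}]
If $\exp(tv)\to e\in\partial H$ as $t\to+\infty$, then $e$ is the limit of the path $t\mapsto\exp\bigl(\tfrac{t}{1-t}v\bigr)$ and is accessible.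

Conversely, suppose that $\partial H$ has an accessible point, and take $Q$ and the zero $e\in\partial Q$ of $\overline{Q}$ from Theorem~\ref{thm:accessible}. The monoid $\overline{Q}$ is locally compact, being closed in $\overline{H}$, and commutative, since $\{(a,b):ab=ba\}$ is closed and contains $Q\times Q$. Recall that for the connected abelian Lie group $Q$ the map $\exp\colon\mathfrak{q}\to Q$ is a surjective continuous homomorphism from the additive group $\mathfrak{q}$. Also $\mathfrak{q}\neq0$ because $\partial Q\neq\emptyset$.

\emph{Trapped one-parameter semigroups.} Let $U$ be a compact neighborhood of $e$ in $\overline{Q}$, with interior $U^\circ$. The open set $\{(a,b)\in\overline{Q}\times\overline{Q}:ab\in U^\circ\}$ contains $\{e\}\times U$ because $eU=\{e\}$. Since $U$ is compact, the tube lemma gives an open neighborhood $V\subset U$ of $e$ in $\overline{Q}$ with $VU\subset U$. The set $V\cap Q$ is open in $Q$ and nonempty by density, so $\exp^{-1}(V\cap Q)$ is a nonempty open subset of $\mathfrak{q}$ and contains a basis $v_1,\dots,v_n$. We have $\exp(v_i)\in V\subset U$, and $\exp((k+1)v_i)=\exp(v_i)\exp(kv_i)$, so induction gives $\exp(kv_i)\in U$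 for all integers $k\ge1$. Writing $t\ge1$ as $s+k$ with $0\le s<1$, we see that $\exp(tv_i)$ lies in the compact set $C_i=\exp([0,1]v_i)U$ for all $t\ge1$.

\emph{The cluster sets.} For $r\in\mathbb{R}$ let $A_i(r)$ be the closure of $\exp([r,\infty)v_i)$. These sets decrease with $r$ and lie in $C_i$ for $r\ge1$, so the set $K_i=\bigcap_rA_i(r)$ of cluster points of $\exp(tv_i)$ as $t\to+\infty$ is nonempty and compact. Multiplication by $\exp(sv_i)$ is a homeomorphism of $T$ that maps $A_i(r)$ onto $A_i(r+s)$, so $\exp(sv_i)K_i=K_i$ for all $s\in\mathbb{R}$. The set $N=K_1\cdots K_n\subset\overline{Q}$ is nonempty and compact. Every $q\in Q$ has the form $\exp(s_1v_1)\cdots\exp(s_nv_n)$, and by commutativity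
\[
qN=\bigl(\exp(s_1v_1)K_1\bigr)\cdots\bigl(\exp(s_nv_n)K_n\bigr)=N .
\]
Lemma~\ref{lem:zero} gives $N=\{e\}$.

\emph{The one-parameter subgroup.} Put $v=v_1+\dots+v_n$. For $t\ge1$ the element $\exp(tv)=\exp(tv_1)\cdots\exp(tv_n)$ lies in the compact set $C_1\cdots C_n$. Let $w$ be a cluster point, $w=\lim\exp(t_\alpha v)$ with $t_\alpha\to+\infty$. Passing to a subnet, we may assume that $\exp(t_\alpha v_i)$ converges for each $i$, to a point $w_i\in K_i$. Then $w=w_1\cdots w_n\in N$, so $w=e$. A net in a compact space with a single cluster point converges to it, so $\exp(tv)\to e\in\partial Q\subset\partial H$.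

For the last assertion, $\overline{G}$ is closed in the manifold $S$, hence locally compact, and $L=\partial G$ has an accessible point by Lemma~\ref{lem:dense}.
\end{proof}

\section{A locally compact monoid with no idempotent on the boundary}\label{sec:counter}

By Theorem~\ref{thm:accessible}, the boundary in Proposition~\ref{prop:counter} can be approached only by jumps. We start from the additive group $\mathbb{R}$ and declare a sequence $a_i\to+\infty$ to converge to a new point $\omega$. Continuity of the multiplication then forces $s+a_i$ to converge to $s\omega$, the sums $a_i+a_j$ to converge to $\omega^2$, and so on; we write $(s,k)$ for $s\omega^k$. The difficulty is to keep these points separated. For $a_i=i$ the sequence $a_{i+1}=1+a_i$ would converge to both $(0,1)$ and $(1,1)$. For $a_i=2^i$ the sequence $a_{i+1}=a_i+a_i$ would converge to both $\omega$ and $\omega^2$. Factorials avoid all such relations.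

For a finite multiset $\mu$ of positive integers let $|\mu|$ be its size, counted with multiplicity, and let $\Sigma(\mu)$ be the sum of $i!$ over the elements $i$ of $\mu$. Write $\mu\ge I$ if all elements of $\mu$ are at least $I$; the empty multiset is allowed.

\begin{lemma}\label{lem:factorial}
Let $I>2K\ge0$ be integers and let $\mu\neq\nu$ be multisets with $\mu,\nu\ge I$ and $|\mu|,|\nu|\le K$. Then $|\Sigma(\mu)-\Sigma(\nu)|\ge(I-1)!$.
\end{lemma}

\begin{proof}
Let $j\ge I$ be the largest integer whose multiplicities in $\mu$ and $\nu$ differ. In $\Sigma(\mu)-\Sigma(\nu)$ the terms with index above $j$ cancel, those with index $j$ contribute at least $j!$ in absolute value, and there are at most $2K$ terms with smaller index, each at most $(j-1)!$. So the difference is at least $(j-1)!\,(j-2K)\ge(I-1)!$ in absolute value.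
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
Let $T=\mathbb{R}\times\mathbb{N}_0$, where $\mathbb{N}_0=\{0,1,2,\dots\}$, with the commutative associative multiplication $(s,k)(t,l)=(s+t,k+l)$ and identity $(0,0)$. For $\varepsilon>0$ and integers $I\ge1$ put
\[
N(s,k;\varepsilon,I)=\bigl\{(s'+\Sigma(\mu),\,k-|\mu|):\ |s'-s|<\varepsilon,\ |\mu|\le k,\ \mu\ge I\bigr\}.
\]
This set contains $(s,k)$, and it shrinks when $\varepsilon$ decreases or $I$ increases.

\emph{Topology.} Let $(t,l)=(s'+\Sigma(\mu),k-|\mu|)$ be a point of $N(s,k;\varepsilon,I)$ and let $\delta=\varepsilon-|s'-s|>0$. A point of $N(t,l;\delta,I)$ has the form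
\[
(t'+\Sigma(\nu),\,l-|\nu|)=\bigl(s'+(t'-t)+\Sigma(\mu)+\Sigma(\nu),\,k-|\mu|-|\nu|\bigr)
\]
with $|t'-t|<\delta$, so $N(t,l;\delta,I)\subset N(s,k;\varepsilon,I)$. Together with monotonicity, this shows that a point $(t,l)$ in the intersection of two such sets has a set $N(t,l;\delta,J)$ inside the intersection. Hence these sets form a base of a topology, and the sets $N(s,k;\cdot,\cdot)$ form a neighborhood base at $(s,k)$.

\emph{Hausdorff property.} Let $(s,k)\neq(t,l)$ and $K=\max(k,l)$. Choose $I>2K$ with $(I-1)!>|s-t|+2$, and choose $0<\varepsilon\le1$ such that $2\varepsilon\le|s-t|$ if $s\neq t$. Suppose that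
\[
(s'+\Sigma(\mu),\,k-|\mu|)=(t'+\Sigma(\nu),\,l-|\nu|)
\]
is a common point of $N(s,k;\varepsilon,I)$ and $N(t,l;\varepsilon,I)$. Then $|\Sigma(\mu)-\Sigma(\nu)|=|s'-t'|<|s-t|+2<(I-1)!$, so $\mu=\nu$ by Lemma~\ref{lem:factorial}. It follows that $k=l$ and $s'=t'$, hence $|s-t|<2\varepsilon$, hence $s=t$ by the choice of $\varepsilon$. This contradicts $(s,k)\neq(t,l)$.

\emph{Local compactness.} Let $Z=\{I,I+1,\dots\}\cup\{\infty\}$ be the one-point compactification of the discrete space of integers $\ge I$, and define $\Phi\colon[s-\varepsilon,s+\varepsilon]\times Z^k\to T$ by
\[
\Phi(s',i_1,\dots,i_k)=\Bigl(s'+\sum_{j:\,i_j<\infty}i_j!,\ \#\{j:i_j=\infty\}\Bigr).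
\]
The image contains $N(s,k;\varepsilon,I)$: list the elements of $\mu$ and fill the remaining $k-|\mu|$ places with $\infty$. The map $\Phi$ is continuous. Indeed, given a point $p$ of the domain, $\delta>0$ and $J\ge I$, consider the neighborhood of $p$ in which the real coordinate changes by less than $\delta$, the finite coordinates $i_j$ do not change, and each infinite coordinate stays infinite or takes a value $\ge J$. If $\nu$ is the multiset of these new finite values, then $\Phi$ changes by less than $\delta$ plus $\Sigma(\nu)$ in the first coordinate and by $-|\nu|$ in the second, so this neighborhood is mapped into $N(\Phi(p);\delta,J)$. Thus the image of $\Phi$ is a compact neighborhood of $(s,k)$.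

\emph{Continuity of the multiplication.} Adding real parts and taking the union of the multisets gives
\[
N(s,k;\varepsilon,I)\,N(t,l;\varepsilon,I)\subset N(s+t,k+l;2\varepsilon,I).
\]

\emph{Units and boundary.} A product $(s+t,k+l)$ equals $(0,0)$ only if $k=l=0$, so the group of units is $\mathbb{R}\times\{0\}$. It is open and carries the usual topology, since $N(s,0;\varepsilon,I)=(s-\varepsilon,s+\varepsilon)\times\{0\}$. It is dense, since $(s+k\cdot I!,0)\in N(s,k;\varepsilon,I)$. Hence $T$ is the closure of a connected set and is connected. Finally $L=\{(s,k):k\ge1\}$ is nonempty, and $(s,k)^2=(2s,2k)\neq(s,k)$ for $k\ge1$.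
\end{proof}

One sees directly where the proof of Theorem~\ref{thm:accessible} breaks down. For $I>2k$ and $2\varepsilon<(I-1)!$, Lemma~\ref{lem:factorial} shows that $N(s,k;\varepsilon,I)$ meets $\mathbb{R}\times\{0\}$ in a disjoint union of open intervals of length $2\varepsilon$. A path in $\mathbb{R}$ with limit $(s,k)$ eventually stays in one of them; the corresponding closed interval is compact, hence closed in $T$, so $k=0$. Thus no point of $L$ is accessible. Moreover $\mathbb{R}$ acts on $T$ with trivial stabilizers, so there is no subgroup to descend to, and the sequence $(i!,0)\to(0,1)$, which diverges in $\mathbb{R}$, is a further instance of the failure of Lemma~\ref{lem:lift} for sequences. The accessible boundary point, which every manifold provides, is the extra input that makes the conjecture true.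

\begin{thebibliography}{1}

\bibitem{posed}
``The principal question with which this paper is concerned is the following: if a manifold $M$ admits a continuous associative multiplication with identity and no \dots'',
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1959-091-03/\allowbreak S0002-9947-1959-0105463-8/\allowbreak S0002-9947-1959-0105463-8.pdf}

\end{thebibliography}
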